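# Undecidability of exact membership in subnear-rings of $\mathbb Z[x]$

## 1. Affine generators, and what one square changes

On $\mathbb Z[x]$ consider ordinary addition and composition, $(p\circ q)(x)=p(q(x))$; for example $(x^3+x)\circ(2x^2+1)=(2x^2+1)^3+(2x^2+1)$. The structure $\langle\mathbb Z[x],+,\circ\rangle$ is a near-ring: it behaves like a ring except that only one distributive law holds. Always $(u+v)\circ g=u\circ g+v\circ g$, but $x^2\circ(x+1)=x^2+2x+1$ while $x^2\circ x+x^2\circ 1=x^2+1$.

**Definition.** For a nonempty set $F\subseteq\mathbb Z[x]$, the *subnear-ring generated by $F$*, written $\langle F\rangle$, is the smallest subset of $\mathbb Z[x]$ that contains $F$ and is closed under $+$, $-$ and $\circ$.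

The membership problem asks, for a given finite $F\subseteq\mathbb Z[x]$ and a given $f\in\mathbb Z[x]$, whether $f\in\langle F\rangle$. Is there an algorithm that always terminates with the correct answer? The problem is posed in "An Instance Of The Subnear-Ring Membership Problem", http://www.algebra.uni-linz.ac.at/Nearrings/2009Vorau/Handouts/AichingerE-NR09.pdf.

If all generators have degree at most $1$, the problem is easy.

**Proposition 1.1.** Let $F=\{a_1x+b_1,\dots,a_mx+b_m\}$, $a=\gcd(a_1,\dots,a_m)$, $b=\gcd(b_1,\dots,b_m)$ (with $\gcd(0,\dots,0)=0$). Then $\langle F\rangle=\{ux+v: u\in a\mathbb Z,\ v\in b\mathbb Z\}$.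

*Proof.* Call the right-hand side $R$. It is an additive group containing $F$. If $ux+v$ and $u'x+v'$ are in $R$, then $(ux+v)\circ(u'x+v')=uu'x+(uv'+v)$ is in $R$, because $a\mid uu'$, $b\mid uv'$ and $b\mid v$. So $\langle F\rangle\subseteq R$. Conversely, $0=f-f\in\langle F\rangle$, so $b_i=(a_ix+b_i)\circ 0\in\langle F\rangle$ and $a_ix=(a_ix+b_i)-b_i\in\langle F\rangle$. Integer combinations give $ax$ and $b$, hence all of $R$. $\square$

So for affine generators membership consists of two divisibility tests. What changes when a single square is allowed? Take $F=\{x^2\}$. Then $x^2,x^4,x^8\in\langle F\rangle$, and $x^2\circ(x^2+x^4)=x^4+2x^6+x^8$, so $2x^6\in\langle F\rangle$. Is $x^6\in\langle F\rangle$? Modulo $2$, squaring is additive. Let $S$ be the set of integer polynomials whose reduction mod $2$ lies in the span of $x^{2^i}$, $i\ge1$. It contains $x^2$ and is closed under $\pm$. It is closed under $\circ$, because if $\bar u=\sum_i c_ix^{2^i}$ then $\overline{u\circ v}=\sum_i c_i\bar v^{2^i}$, and $\bar v^{2^i}$ is again in the span. So $\langle F\rangle\subseteq S$ and $x^6\notin\langle F\rangle$.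

Two things happened. Products such as $x^2\cdot x^4$ became available, but only with an integer factor. And modulo a prime, membership came to depend on the digits of exponents. If we ignore integer factors, the problem stays decidable (Section 3). If we do not, the digits turn out to be strong enough to carry a computation.

## 2. One-sided closure and polarization

Closing a set under composition on both sides is awkward. The first lemma says that it is enough to compose with generators on the left.

**Lemma 2.1.** $\langle F\rangle$ is the smallest additive subgroup $\Sigma$ that contains $F$ and is closed under $g\mapsto f\circ g$ for every $f\in F$. The same holds in $\mathbb F_p[x]$, and reduction mod $p$ maps $\langle F\rangle$ onto $\langle\bar F\rangle$.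

*Proof.* Clearly $\Sigma\subseteq\langle F\rangle$. Fix $g\in\Sigma$ and consider $\{u:u\circ g\in\Sigma\}$. It is a subgroup, since $(u+v)\circ g=u\circ g+v\circ g$. It contains $F$. It is closed under $u\mapsto f\circ u$ for $f\in F$, since $(f\circ u)\circ g=f\circ(u\circ g)$. So it contains $\Sigma$. As $g\in\Sigma$ was arbitrary, $\Sigma$ is closed under $\circ$, so $\Sigma\supseteq\langle F\rangle$. The same argument works over $\mathbb F_p$. Reduction mod $p$ respects $+,-,\circ$, so the image of $\langle F\rangle$ is the subnear-ring generated by $\bar F$. $\square$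

The second tool extracts products from a one-variable polynomial.

**Lemma 2.2 (polarization).** Let $P$ be a polynomial in one variable over a commutative ring, and $[r]=\{1,\dots,r\}$. Then
$$\sum_{I\subseteq[r]}(-1)^{r-|I|}P\Big(\sum_{i\in I}g_i\Big)$$
is the part of $P(g_1+\dots+g_r)$, expanded in monomials in the $g_i$, that consists of the monomials in which every $g_i$ occurs. For $P=X^r$ it equals $r!\,g_1\cdots g_r$.

*Proof.* A monomial in which exactly the $g_i$ with $i\in J$ occur appears in $P(\sum_{i\in I}g_i)$ iff $J\subseteq I$, always with the same coefficient. And $\sum_{J\subseteq I\subseteq[r]}(-1)^{r-|I|}$ is $0$ for $J\ne[r]$ and $1$ for $J=[r]$. $\square$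

So if an additive group is closed under $g\mapsto f\circ g$, it also contains the polarizations of $f$ at its elements. In Section 1 we used $(g_1+g_2)^2-g_1^2-g_2^2=2g_1g_2$.

## 3. Membership up to an integer factor

**Theorem 1.** Given a finite $F\neq\emptyset$ and $f$, one can decide whether $mf\in\langle F\rangle$ for some integer $m\ge1$.

The one outside fact is the Gröbner basis test for subalgebras.

**Fact G.** Given $g,g_1,\dots,g_m\in\mathbb Q[x,u]$, let $\mathcal G$ be a Gröbner basis of the ideal $(t_1-g_1,\dots,t_m-g_m)\subseteq\mathbb Q[x,u,t_1,\dots,t_m]$ for a monomial order in which every monomial involving $x$ or $u$ exceeds every monomial in the $t_i$ alone. Then $g\in\mathbb Q[g_1,\dots,g_m]$ iff the remainder of $g$ on division by $\mathcal G$ lies in $\mathbb Q[t_1,\dots,t_m]$ (Cox–Little–O'Shea, *Ideals, Varieties, and Algorithms*, Ch. 7 §3).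

Let $V=\mathbb Q\cdot\langle F\rangle=\{g\in\mathbb Q[x]:mg\in\langle F\rangle\text{ for some }m\ge1\}$; we must decide whether $f\in V$. Put $F'=F\cup\{f(0):f\in F\}$. Let $\mathcal I$ be the set of $i\ge2$ such that $x^i$ has a nonzero coefficient in some element of $F$, and let $D\subseteq\mathbb N=\{0,1,2,\dots\}$ be the additive monoid generated by $\{i-1:i\in\mathcal I\}$. Let $P$ be the $\mathbb Q$-span of all products $u_1\cdots u_r$ with $u_t\in F'$ and $r\in1+D$.

For example, for $F=\{x^3\}$ we get $\mathcal I=\{3\}$, $D=2\mathbb N$, and $P$ is spanned by the $x^{3r}$ with $r$ odd. Indeed $6x^{15}\in\langle x^3\rangle$, by polarizing $X^3$ at $x^9,x^3,x^3$.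

**Step 1: $V\subseteq P$.** This step bounds what compositions can produce. Since $0\in D$, $F\subseteq P$. Let $g\in P$ and $f=\sum a_ix^i\in F$. Then $f\circ g=f(0)+\sum_{i\ge1}a_ig^i$. Here $f(0)\in F'\subseteq P$ and $a_1g\in P$. For $i\in\mathcal I$, $g^i$ is a combination of products of $r_1+\dots+r_i$ elements of $F'$ with all $r_t\in1+D$, and $\sum r_t-1=(i-1)+\sum(r_t-1)\in D$. So $f\circ g\in P$. By Lemma 2.1, $\langle F\rangle\subseteq P$, and so $V\subseteq P$.

**Step 2: $P\subseteq V$.** This step produces all the products, using denominators. Since $0\in\langle F\rangle$, $f(0)=f\circ0\in\langle F\rangle$; so $F'\subseteq V$. Let $g\in\langle F\rangle$ and $f=\sum a_ix^i\in F$. The elements $f\circ(cg)=\sum_ia_ic^ig^i$ for $c=0,1,\dots,\deg f$ lie in $\langle F\rangle$, and the Vandermonde matrix $(c^i)$ is invertible over $\mathbb Q$, so each $a_ig^i\in V$. Hence $g^i\in V$ for all $i\in\mathcal I$ and $g\in\langle F\rangle$. By Lemma 2.2, $i!\,g_1\cdots g_i\in V$ for $g_1,\dots,g_i\in\langle F\rangle$. By multilinearity $V$ is closed under $i$-fold products for $i\in\mathcal I$. Now let $r\in1+D$.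 If $r=1$, a product of $r$ elements of $F'$ is in $F'\subseteq V$. If $r>1$, then $r=r'+(i-1)$ with $r'\in1+D$ and $i\in\mathcal I$, and a product of $r$ elements of $F'$ is the $i$-fold product of a product of $r'$ elements and of $i-1$ single elements. Induction on $r$ gives $P\subseteq V$.

**Step 3: deciding $f\in P$.** This step turns $P$ into a finitely generated module over a finitely generated algebra. If $\mathcal I=\emptyset$, then $P$ is the span of $F'$ and linear algebra suffices. Otherwise fix $e=i-1\ge1$ with $i\in\mathcal I$. As $1+D$ is closed under adding $e$, it is the disjoint union of progressions $\rho+e\mathbb N$, where $\rho$ runs through the set $\mathcal R$ of least elements of $1+D$ in the residue classes mod $e$ that it meets. The finite set $\mathcal R$ is computable: among any $e$ generators of $D$ (with repetition) some nonempty subfamily has sum divisible by $e$, because two of the $e+1$ partial sums agree mod $e$. Deleting that subfamily gives a smaller element of the same class. So the least elements of $D$ in their classes are sums of at most $e-1$ generators.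

Let $B$ be the unital $\mathbb Q$-algebra generated by all $e$-fold products of elements of $F'$, and let $v_1,\dots,v_t$ be all $\rho$-fold products of elements of $F'$, $\rho\in\mathcal R$. A product of $\rho+en$ elements is a product of $n$ generators of $B$ and one $v_j$, so $P=\sum_jBv_j$. Let $A\subseteq\mathbb Q[x,u]$ be the subalgebra generated by the generators of $B$ and by $uv_1,\dots,uv_t$. The part of $A$ of degree $1$ in $u$ is $\sum_jB\,uv_j=uP$. So $f\in P$ iff $uf\in A$, which Fact G decides. $\square$

## 4. Products modulo $p$ and the target theorems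

What Theorem 1 ignores is divisibility, so we look at residues modulo a prime $p$. A natural attempt to show that the problem is hard is to encode configurations of a machine as exponents $n(c)$, to put into $F$ a binomial $x^a-x^b$ for each rewriting rule $a\to b$, and to obtain $x^{n(c)}-x^{n(c')}=(x^a-x^b)x^m$ by multiplying with a context monomial $x^m$. There is no multiplication in a near-ring, but polarization offers one: put $1$ and $x^k$ with $k<p$ into $F$. This attempt stops at once.

**Proposition 4.1.** Let $G\subseteq\mathbb F_p[x]$ be finite with $1\in G$ and $x^k\in G$ for some $2\le k<p$. Then $\langle G\rangle$ is the subalgebra $\mathbb F_p[G]$, and membership in it is decidable.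

*Proof.* Polarizing $x^k$ gives $k!\,g_1\cdots g_k$, with $p\nmid k!$. So $\langle G\rangle$ is closed under $k$-fold products and, after padding with $1$'s, under products; hence $\mathbb F_p[G]\subseteq\langle G\rangle$. The other inclusion holds because $\mathbb F_p[G]$ contains $G$ and the constants and is closed under $g\mapsto f\circ g$. For decidability, $\mathbb F_p[x]$ is a free module over $R=\mathbb F_p[x^k]$ with basis $1,x,\dots,x^{k-1}$. By Cayley–Hamilton every $g\in G$ satisfies a monic equation of degree $k$ over $R$. So $\mathbb F_p[G]$ is the $R$-module generated by the finitely many products $\prod_{g\in G}g^{e_g}$ with $0\le e_g<k$. Membership in a finitely generated submodule of a free module of finite rank over the Euclidean ring $R$ is linear algebra. $\square$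

With free multiplication all we get is commutative algebra. Multiplication must be available, but rationed. The way to ration it is to use the exponent $kq$, where $q$ is a power of $p$: then every product costs a $q$-th power.

**Lemma 4.2.** Let $2\le k<p$, let $q$ be a power of $p$, and let $A\subseteq\mathbb F_p[x]$ be an additive subgroup closed under $g\mapsto g^{kq}$.
(i) If $g_1,\dots,g_k\in A$, then $(g_1\cdots g_k)^q\in A$.
(ii) If $g_1,\dots,g_r\in A$ and $\sum_{i=1}^rk^{-d_i}=1$ with integers $d_i\ge0$, then $\prod_ig_i^{q^{d_i}}\in A$.

*Proof.* (i) In characteristic $p$, $(\sum_{i\in I}g_i)^{kq}=(\sum_{i\in I}g_i^q)^k$. By Lemma 2.2 (applied to $X^k$ and the $g_i^q$) the polarization of $x^{kq}$ at $g_1,\dots,g_k$ is $k!\,g_1^q\cdots g_k^q$, and $p\nmid k!$.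

(ii) Induction on $r$; for $r=1$ we have $d_1=0$ and nothing to prove. If $r>1$, then $D=\max d_i\ge1$. From $\sum_ik^{D-d_i}=k^D$ the number of $i$ with $d_i=D$ is divisible by $k$, so it is at least $k$. Replace $k$ of these elements by the single element $(\text{their product})^q\in A$ with $D-1$ in place of $D$. Neither $\prod g_i^{q^{d_i}}$ nor $\sum k^{-d_i}$ changes, and the number of factors drops. $\square$

For instance, with $k=2$ one gets $g_1^q\,g_2^{q^2}g_3^{q^2}\in A$, since $\frac12+\frac14+\frac14=1$. The condition $\sum k^{-d_i}=1$ suggests attaching a weight to exponents and encoding every configuration, of whatever length, by an exponent of weight exactly $1$. That is the construction. Here are the results. A set is $\Sigma_1$ if it is computably enumerable, and $\Sigma_1$-complete if moreover every computably enumerable set many-one reduces to it; such a set is undecidable.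

**Theorem 2.** From a Turing machine $T$ and an input word $w$ one can compute a finite set $F=F_T\subseteq\mathbb Z[x]$ and a monomial $f=x^{n(c_w)}$ such that $f\in\langle F\rangle$ iff $T$ started on $w$ halts. Hence the membership problem is undecidable: no algorithm solves it.

**Theorem 3.**
(a) There is a *fixed* finite $F\subseteq\mathbb Z[x]$ such that $\{n:x^n\in\langle F\rangle\}$ is $\Sigma_1$-complete. Each element of $F$ is a monomial with coefficient $1$ or $p$ ($p$ a fixed prime), the constant $1$, or a binomial $x^a-x^b$.
(b) There are a fixed finite $F_0$, a fixed monomial $f$, and a computable family of binomials $g_w$ such that "$f\in\langle F_0\cup\{g_w\}\rangle$?" is undecidable.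
(c) For all sufficiently large primes $p$ there is a fixed finite subset of $\mathbb F_p[x]$ whose generated subnear-ring of $\langle\mathbb F_p[x],+,\circ\rangle$ has undecidable membership.

Three things must be done. A halting run must give membership modulo $p$ (Section 8, by Lemma 4.2). Membership modulo $p$ must lift to $\mathbb Z$ (Section 9). And if the machine does not halt, nothing that composition can produce, including compositions nobody intended, may reach the target (Section 10).

## 5. Turing machines with an end marker

A machine $T$ has a tape alphabet $\Gamma\ni\square$ (blank), a state set $S\ni s_0,s_H$ disjoint from $\Gamma$, and a map $\delta:(S\setminus\{s_H\})\times\Gamma\to S\times\Gamma\times\{\mathsf L,\mathsf R\}$.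

**Definition.** A *configuration* $c$ consists of an integer $\ell\ge0$, letters $\gamma_1,\dots,\gamma_\ell\in\Gamma$ in the *normal cells* $1,\dots,\ell$, an end marker $E$ in the *end cell* $\ell+1$, a head cell $r\in\{1,\dots,\ell+1\}$ and a state $\sigma\in S$. Steps $c\to c'$ are defined only if $\sigma\ne s_H$:

* (R) If $r\le\ell$ and $\delta(\sigma,\gamma_r)=(\sigma',\gamma',\mathsf R)$: set $\gamma_r:=\gamma'$, state $\sigma'$, head to $r+1$.
* (L) If $2\le r\le\ell$ and $\delta(\sigma,\gamma_r)=(\sigma',\gamma',\mathsf L)$: set $\gamma_r:=\gamma'$, state $\sigma'$, head to $r-1$. (For $r=1$ there is no successor.)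
* (E) If $r=\ell+1$: cell $r$ becomes a normal cell with letter $\square$, cell $r+1$ becomes the end cell; head cell and state do not change.

This is a one-way infinite tape on which blank cells are added when needed. The start configuration $c_w$ has the letters of $w$, $r=1$ and state $s_0$. *Halting* means reaching $s_H$; getting stuck in (L) at $r=1$ is not halting.

**Fact H.** No algorithm decides, given $(T,w)$, whether $T$ halts on $w$; and there is a $T$ for which $\{w:T\text{ halts on }w\}$ is $\Sigma_1$-complete.

This is standard for one-way-tape machines whose head stays in place when told to move left from the leftmost cell. Such a machine on input $w$ is simulated here on input ${\vdash}w$, where $\vdash$ is a new letter: add $\delta(\sigma,\vdash)=(\sigma,\vdash,\mathsf R)$ for all $\sigma\ne s_H$ and let the old cells be $2,3,\dots$. An attempt to leave the old tape on the left moves onto $\vdash$ and then back, in the same state.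

Each configuration has at most one successor, and those in state $s_H$ have none. Let $\sim$ be the equivalence relation generated by $\to$. It is what we will really see, because a binomial $x^a-x^b$ does not know in which direction the rule runs. Determinism saves us: since $\to$ is a partial function, $c\sim c^*$ implies that $c$ and $c^*$ have a common descendant (follow a zigzag of steps; two descendants of one configuration lie on one path). If $c^*$ has state $s_H$, its only descendant is itself. Hence:

$$\text{if }c\sim c^*\text{ and }c^*\text{ has state }s_H,\text{ then }c\to^*c^*.\qquad(5.1)$$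

## 6. Weights of exponents

**Definition.** Let $L=|\Gamma|+|S|+3$. The *colors* are $0,1,\dots,L-1$; the colors $1,\dots,L-1$ are identified bijectively with the disjoint union $\Gamma\cup S\cup\{E,z\}$, where $z$ is a filler symbol. Fix an even $k\ge4L$, $h=k/2$, a prime $p>k^2$, and $q=p^L$. For $e=Ld+j$ with $0\le j<L$ we say that the *place* $e$ has color $j$ and depth $d$. Put $\nu(e)=\omega_jk^{-d}$ with $\omega_0=1$ and $\omega_j=2$ for $j\ge1$. For $n=\sum_en_ep^e$ with base-$p$ digits $n_e$, the *weight* is $\mu(n)=\sum_en_e\nu(e)$.

For illustration, if $L$ were $3$, the places $0,1,2$ would have weights $1,2,2$, the places $3,4,5$ weights $\frac1k,\frac2k,\frac2k$, and so on. In general $\mu(1)=1$, $\mu(q)=\frac1k$, and $\mu(kq)=1$, because $kq$ has the single nonzero digit $k$ at place $L$. Multiplication by $q^d$ shifts places by $Ld$; it preserves colors, and $\mu(q^dn)=k^{-d}\mu(n)$. The number $p$, regarded as $p$ units at place $0$, would have total $p$, but its true weight is $\nu(1)=2$: carries lose weight. The next lemma says so in general.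

**Lemma 6.1.** If $n=\sum_em_ep^e$ with $m_e\in\mathbb N$, then $\mu(n)\le\sum_em_e\nu(e)$, with equality iff all $m_e<p$ (that is, the $m_e$ are the digits). In particular $\mu(m+n)\le\mu(m)+\mu(n)$, with equality iff the addition is carry-free.

*Proof.* We have $\nu(e+1)\le2\nu(e)<p\,\nu(e)$. If some $m_e\ge p$, replace $(m_e,m_{e+1})$ by $(m_e-p,m_{e+1}+1)$. This does not change $n$, strictly lowers $\sum m_e\nu(e)$ and lowers $\sum m_e$. So the process stops, and it stops at the digits. The last sentence is the case where $m_e$ is the sum of two digits. $\square$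

The weight $2$ for nonzero colors is there so that multiplying two units of nonzero color loses weight.

**Lemma 6.2.** $\nu(e+e')\le\nu(e)\nu(e')$, with equality iff $e$ or $e'$ has color $0$; in the equality case the color of $e+e'$ is the sum of the two colors.

*Proof.* Let the colors be $j,j'$ and the depths $d,d'$. If $j=0$, then $e+e'$ has color $j'$ and depth $d+d'$, and $\omega_{j'}=\omega_0\omega_{j'}$; similarly if $j'=0$. If both are nonzero, $\nu(e)\nu(e')=4k^{-d-d'}$. But $\nu(e+e')=2k^{-d-d'}$ if $j+j'<L$, and $\nu(e+e')=\omega_{j+j'-L}k^{-d-d'-1}\le2k^{-d-d'-1}$ if $j+j'\ge L$. $\square$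

The third lemma controls composition with a monomial, that is, powers $g^a$ in characteristic $p$. "Exponents of $g$" means the elements of $\operatorname{supp}g$.

**Lemma 6.3.** Let $g\in\mathbb F_p[x]$ have all exponents of weight $\le1$, and let $a=\sum_ea_ep^e$ (digits) have $\mu(a)\le1$. Every exponent $n$ of $g^a$ has the form $n=\sum_e\sum_{t=1}^{a_e}p^en_{e,t}$ with $n_{e,t}\in\operatorname{supp}g$, and every $n$ of this form satisfies $\mu(n)\le\mu(a)\le1$. If moreover $\mu(n)=1$, then:

* $\mu(a)=1$, and all $\mu(n_{e,t})=1$;
* for each $(e,t)$ with $e$ of nonzero color, $n_{e,t}$ has nonzero digits only at color-$0$ places;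
* the digits of $n$ are the carry-free sums of the digits $(n_{e,t})_{e'}$ placed at $e+e'$, and the color of $e+e'$ is the sum of the colors of $e$ and $e'$ whenever $(n_{e,t})_{e'}\ne0$.

*Proof.* $g^a=\prod_e(g^{p^e})^{a_e}$, and $g=\sum c_nx^n$ gives $g^{p^e}=\sum c_nx^{p^en}$. This yields the form of $n$. Then $n=\sum_{e,t,e'}(n_{e,t})_{e'}p^{e+e'}$, and
$$\mu(n)\overset{(1)}{\le}\sum_{e,t,e'}(n_{e,t})_{e'}\,\nu(e+e')\overset{(2)}{\le}\sum_{e,t}\nu(e)\mu(n_{e,t})\overset{(3)}{\le}\sum_ea_e\nu(e)=\mu(a)\overset{(4)}{\le}1,$$
where (1) is Lemma 6.1, (2) is Lemma 6.2, and (3) uses $\mu(n_{e,t})\le1$. If $\mu(n)=1$, all four are equalities. Equality in (4) says $\mu(a)=1$. Equality in (3) says that all $\mu(n_{e,t})=1$, as each is $\le1$ and $\nu(e)>0$. Equality in (2) says, by Lemma 6.2, that whenever $(n_{e,t})_{e'}\neq0$, one of $e,e'$ has color $0$ and the colors add; so if $e$ has nonzero color, then $e'$ has color $0$. Equality in (1) says, by Lemma 6.1, that for each place $e''$ the number $\sum_{e+e'=e''}\sum_t(n_{e,t})_{e'}$ is the digit of $n$ at $e''$. $\square$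

## 7. Configurations as exponents of weight one

**Definition.** A *token* of color $j\ge1$ at position $i\ge1$ is the number $[j,i]=h\,p^jq^i$. It has the single nonzero digit $h$, at a place of color $j$ and depth $i$, and weight $2hk^{-i}=k^{1-i}$. A finite multiset of tokens is identified with the sum of its tokens.

All multisets below have at most $2k$ tokens at each position. So all digits are at most $2kh=k^2<p$: the representation is carry-free, digitwise inequality is multiset inclusion, and weights add. Also $q$ divides all these numbers, because positions are $\ge1$. Note that $k$ tokens at position $i+1$ weigh as much as one token at position $i$.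

**Definition.** $n(c)$ has the following tokens.

* At position $2$: $z^{k-2}$.
* At position $i+2$, for a normal cell $i$: the letter, the state if $r=i$, and $z$'s up to a total of $2k-2$ tokens. So the content is $\gamma z^{2k-3}$ or $\sigma\gamma z^{2k-4}$.
* At position $\ell+3$: $E$, the state if $r=\ell+1$, and $z$'s up to a total of $2k$ tokens. So the content is $Ez^{2k-1}$ or $\sigma Ez^{2k-2}$.

For example, for a one-letter word $w=\gamma$, writing positions $2,3,4$ separated by bars, $n(c_w)=(z^{k-2}\,|\,s_0\gamma z^{2k-4}\,|\,Ez^{2k-1})$.

Every $n(c)$ has weight $1$. For $\ell=0$ the weight is $\frac{k-2}k+\frac{2k}{k^2}=1$. Raising $\ell$ by one replaces $2k$ tokens at a position by $2k-2$ tokens there and $2k$ tokens at the next position, and the latter weigh as much as the $2$ missing ones. The map $c\mapsto n(c)$ is injective, since the multiset shows all data of $c$.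

**Definition.** The *rules* are the following pairs $(a,b)$ of token multisets at positions $2\,|\,3$.

* R-rule, for $\delta(\sigma,\gamma)=(\sigma',\gamma',\mathsf R)$: $a=(\sigma\gamma z^{k-3}\,|\,z^k)$, $b=(\gamma'z^{k-2}\,|\,\sigma'z^{k-1})$.
* L-rule, for $\delta(\sigma,\gamma)=(\sigma',\gamma',\mathsf L)$: $a=(z^{k-1}\,|\,\sigma\gamma z^{k-2})$, $b=(\sigma'z^{k-2}\,|\,\gamma'z^{k-1})$.
* E-rule, for $\sigma\in S\setminus\{s_H\}$: $a=(\sigma Ez^{k-2}\,|\;)$, $b=(\sigma\square z^{k-4}\,|\,Ez^{2k-1})$.

The *halting pattern* is $a_H=(s_Hz^{k-1}\,|\;)$.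

All these exponents have weight $1$: it is $\frac{k-1}k+\frac k{k^2}$, or $\frac kk$, or $\frac{k-2}k+\frac{2k}{k^2}$. Each contains exactly one state token. Multiplication by $q^d$ shifts positions by $d$.

In the example, let $\delta(s_0,\gamma)=(\sigma',\gamma',\mathsf R)$. With $d=1$, replacing $qa=(\,|\,s_0\gamma z^{k-3}\,|\,z^k)$ by $qb$ turns $n(c_w)$ into $(z^{k-2}\,|\,\gamma'z^{2k-3}\,|\,\sigma'Ez^{2k-2})$, the exponent of the next configuration. The following lemma says that replacements and steps agree exactly, in both directions.

**Lemma 7.1.** Let $c$ be a configuration, $(a,b)$ a rule, $d\ge0$.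
(i) If $q^da\le n(c)$ digitwise, then $n(c)-q^da+q^db=n(c')$ for some $c'$ with $c\to c'$.
(ii) If $q^db\le n(c)$ digitwise, then $n(c)-q^db+q^da=n(c')$ for some $c'$ with $c'\to c$.
(iii) If $c\to c'$, there are a rule $(a,b)$ and $d\ge0$ with $q^da\le n(c)$ and $n(c')=n(c)-q^da+q^db$.
(iv) If $c$ has state $s_H$, then $q^da_H\le n(c)$ for some $d$; if $q^da_H\le n(c)$, then $c$ has state $s_H$.

*Proof.* In $n(c)$, tokens from $\Gamma$ occur only at normal cells, $E$ only at the end cell, the single state token only at the head cell, and position $2$ contains only $z^{k-2}$. Position $i+2$ belongs to cell $i$. So if a token from $\Gamma\cup S\cup\{E\}$ occurs at position $d+2$, then $d\ge1$.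

**R-rules.** (i) The tokens $\sigma,\gamma$ at position $d+2$ mean that $d\ge1$ and the head is at the normal cell $r=d\le\ell$ with state $\sigma$ and letter $\gamma$; so step (R) applies. The content $\sigma\gamma z^{2k-4}$ of cell $d$ loses $\sigma\gamma z^{k-3}$ and gains $\gamma'z^{k-2}$, becoming $\gamma'z^{2k-3}$. In cell $d+1$ (normal or end, without head) one $z$ is replaced by $\sigma'$. The result is $n(c')$.

(ii) The tokens $\gamma'$ at position $d+2$ and $\sigma'$ at $d+3$ mean that $d\ge1$, cell $d$ is normal with letter $\gamma'$ and without head, and the head is at cell $d+1$ with state $\sigma'$. The content $\gamma'z^{2k-3}$ becomes $\sigma\gamma z^{2k-4}$, and in cell $d+1$ the token $\sigma'$ is replaced by a $z$. The result is $n(c')$ with $c'$ having state $\sigma$, letter $\gamma$ and head at cell $d$; and $c'\to c$.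

**L-rules.** (i) The tokens $\sigma,\gamma$ at position $d+3$ mean that the head is at the normal cell $r=d+1$. If $d=0$, position $2$ would have to contain $z^{k-1}$, but it has only $k-2$ tokens. So $d\ge1$, $r\ge2$, and step (L) applies. Cell $d$ is normal without head; in it $z^{k-1}$ is replaced by $\sigma'z^{k-2}$, that is, one $z$ by $\sigma'$. The content $\sigma\gamma z^{2k-4}$ of cell $d+1$ loses $\sigma\gamma z^{k-2}$ and gains $\gamma'z^{k-1}$, becoming $\gamma'z^{2k-3}$. The result is $n(c')$.

(ii) The token $\sigma'$ at position $d+2$ means that $d\ge1$ and the head is at cell $d$ with state $\sigma'$; the token $\gamma'$ at $d+3$ means that cell $d+1$ is normal with letter $\gamma'$, so cell $d$ is normal too. In cell $d$ the token $\sigma'$ is replaced by a $z$, and the content $\gamma'z^{2k-3}$ of cell $d+1$ becomes $\sigma\gamma z^{2k-4}$. The result is $n(c')$ with $c'$ having state $\sigma$ and head at cell $d+1\ge2$ with letter $\gamma$; and $c'\to c$.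

**E-rules.** (i) The tokens $\sigma,E$ at position $d+2$ mean that the head is at the end cell $d\ge1$. Its content is $\sigma Ez^{2k-2}$, and position $d+3$ is empty. The new contents are $\sigma\square z^{2k-4}$ and $Ez^{2k-1}$, as required by step (E), which applies since $\sigma\ne s_H$.

(ii) The tokens $\sigma,\square$ at position $d+2$ and $E$ at $d+3$ mean that $d\ge1$, cell $d$ is normal with letter $\square$ and carries the head with state $\sigma\ne s_H$, so its content is $\sigma\square z^{2k-4}$, and that cell $d+1$ is the end cell, with full content $Ez^{2k-1}$. These become $\sigma Ez^{2k-2}$ and the empty content. The result is $n(c')$ with $c'$ having end cell $d$ and head there with state $\sigma$; and $c'\to c$.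

**Part (iii).** For a step (R) at $r$ take $d=r$ and the corresponding R-rule: cell $r$ has content $\sigma\gamma z^{2k-4}\supseteq\sigma\gamma z^{k-3}$, and cell $r+1$, without head, has at least $2k-3\ge k$ tokens $z$. For a step (L) at $r\ge2$ take $d=r-1$ and the L-rule: cell $r-1$ is normal without head and has $2k-3\ge k-1$ tokens $z$, and cell $r$ has content $\sigma\gamma z^{2k-4}\supseteq\sigma\gamma z^{k-2}$. For a step (E) at $r$ take $d=r$ and the E-rule: the end cell has content $\sigma Ez^{2k-2}\supseteq\sigma Ez^{k-2}$. In each case $q^da\le n(c)$. By (i), $n(c)-q^da+q^db=n(c'')$ with $c\to c''$, and $c''=c'$ since successors are unique.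

**Part (iv).** If $c$ has state $s_H$ and head at $r$, take $d=r$: the head cell contains $s_H$ and at least $2k-4\ge k-1$ tokens $z$. The converse is clear. $\square$

**The generating set.** Choose $s\ge1$ with $k^s>(p-1)(2L-1)$ and put $Q=q^{s+1}$. The set $F=F_T$ consists of:

1. $1,\ x^{kq},\ p\,x^2,\ p\,x^3,\ p\,x^{p-1}$;
2. (junk) all $x^n$ with $q\mid n$, $0<n\le(k+1)kqQ$, $\mu(n)<1$;
3. (context tokens) $x^{hp^jq}$ for $j\in\Gamma\cup\{E,z\}$;
4. (rules) $x^a-x^b$ for all rules $(a,b)$, and the halting monomial $x^{a_H}$.

The context tokens are the $x^{[j,1]}$, of weight $1$; note that state tokens are excluded. For example, $x^q$ is junk, since $\mu(q)=\frac1k$. The set $F$ is finite and computable from $T$ (take $k,p,s$ least possible). The first group without $x^{kq}$, together with the junk, serves only the lifting from $\mathbb F_p$ to $\mathbb Z$.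

Let $N=\langle F\rangle$ and $\bar N=N\bmod p$. Let $N'$ be the smallest additive subgroup containing $F\cap\mathbb Z[x^q]$ and closed under $g\mapsto f\circ g$ for all $f\in F$. Then $N'\subseteq N\cap\mathbb Z[x^q]$. All elements of $F$ except possibly $px^2,px^3,px^{p-1}$ lie in $\mathbb Z[x^q]$, so they lie in $N'$. Let $\bar N'=N'\bmod p$.

## 8. From a halting run to membership modulo $p$

The group $\bar N'$ is closed under $g\mapsto g^{kq}$, so Lemma 4.2 applies to it.

**Step 1: one machine step.** We show that $x^{n(c)}-x^{n(c')}\in\bar N'$ whenever $c\to c'$. Take $(a,b)$ and $d$ from Lemma 7.1(iii). The only state token of $n(c)$ is in $q^da$, so $n(c)-q^da$ is a sum of tokens $[j,i]=q^{i-1}\cdot hp^jq$ with $j\in\Gamma\cup\{E,z\}$, and its weight is $\sum k^{-(i-1)}=1-k^{-d}$. In $\mathbb F_p[x]$,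
$$x^{n(c)}-x^{n(c')}=(x^a-x^b)^{q^d}\prod\big(x^{hp^jq}\big)^{q^{i-1}},$$
the product running over these tokens. Since $k^{-d}+\sum k^{-(i-1)}=1$, Lemma 4.2(ii) puts this into $\bar N'$.

In the example $c=c_w$, $w=\gamma$ of Section 7, the context is $(z^{k-2}\,|\,z^{k-1}\,|\,Ez^{k-1})$. The $k$ tokens at position $4$ merge into one element, which joins the $k-1$ tokens at position $3$ to form $k$ elements; these merge into one, which joins the $k-2$ tokens at position $2$ and the rule to form $k$ elements; these merge to the result.

**Step 2: the halting configuration.** If $c$ has state $s_H$, take $d$ from Lemma 7.1(iv). Again $n(c)-q^da_H$ is a sum of tokens without state, of weight $1-k^{-d}$, so $x^{n(c)}=(x^{a_H})^{q^d}\prod(x^{hp^jq})^{q^{i-1}}\in\bar N'$.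

**Step 3: summing along the run.** If $c_w=c_0\to c_1\to\dots\to c_t$ with $c_t$ in state $s_H$, then $x^{n(c_w)}=\sum_{i<t}(x^{n(c_i)}-x^{n(c_{i+1})})+x^{n(c_t)}$ lies in $\bar N'$.

## 9. Lifting to $\mathbb Z$: the inclusion $p\,\mathbb Z[x^q]\subseteq N'$

**Proposition 9.1.** $p\,\mathbb Z[x^q]\subseteq N'$. Consequently, if $f\in\mathbb Z[x^q]$ and $\bar f\in\bar N'$, then $f\in N'\subseteq N$.

The consequence is immediate: take $g\in N'$ with $\bar g=\bar f$; then $f-g\in p\mathbb Z[x]\cap\mathbb Z[x^q]=p\mathbb Z[x^q]\subseteq N'$. With Section 8 and $q\mid n(c_w)$ it gives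

$$\text{if }T\text{ halts on }w,\text{ then }x^{n(c_w)}\in N.\qquad(9.1)$$

The inclusion is proved one prime at a time. For a prime $\pi$ let $N'_{(\pi)}$ be the set of $g\in\mathbb Z_{(\pi)}[x]$ with $mg\in N'$ for some integer $m$ prime to $\pi$; it is a $\mathbb Z_{(\pi)}$-module. For fixed $n$, $\{m\in\mathbb Z:m\,p\,x^{qn}\in N'\}$ is an ideal of $\mathbb Z$. If $p\,x^{qn}\in N'_{(\pi)}$ for every prime $\pi$, this ideal is contained in no $\pi\mathbb Z$, so it is $\mathbb Z$. Hence it suffices to show $p\,x^{qn}\in N'_{(\pi)}$ for all $\pi$ and $n$.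

We polarize elements of $F$ at elements of $N'_{(\pi)}$. To do so, first multiply the arguments by a common integer $m$ prime to $\pi$ that brings them into $N'$; for a monomial of degree $D$ the result is just multiplied by $m^D$.

**Step 1: $\pi\ne2,p$.** Polarizing $px^2$ gives $2p\,g_1g_2$, and $2p$ is a unit in $\mathbb Z_{(\pi)}$. So $N'_{(\pi)}$ is closed under multiplication. It contains $1$ and $x^q$, so it equals $\mathbb Z_{(\pi)}[x^q]$.

**Step 2: $\pi=2$.** Here the factor $2$ is not invertible, and the cube helps. Let $y=x^q$; note that $p$ is odd. We show $y^m\in N'_{(2)}$ by induction on $m$; for $m=0,1$ we have $1,y\in N'$. For even $m\ge2$ choose an odd $M$ with $My^{m/2}\in N'$; then $px^2\circ My^{m/2}=pM^2y^m\in N'$. For $m=3$, $px^3\circ y=py^3\in N'$. For odd $m\ge5$ put $i=(m-1)/2$ and choose an odd $M$ with $My^i,My\in N'$. Then $p\big((g_1+g_2)^3-g_1^3-g_2^3\big)=3p(g_1^2g_2+g_1g_2^2)$ at $g_1=My^i$, $g_2=My$ gives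
$$3pM^3\big(y^m+y^{(m+3)/2}\big)\in N'.$$
As $3pM^3$ is a unit in $\mathbb Z_{(2)}$ and $(m+3)/2<m$, we get $y^m\in N'_{(2)}$. So $p\,x^{qn}\in N'_{(2)}$ for all $n$.

**Step 3: two operations at $\pi=p$.** This step records what can be multiplied when $p$ is not invertible.

(A) If $g_1,\dots,g_{p-1}\in N'_{(p)}$, then $p\,g_1\cdots g_{p-1}\in N'_{(p)}$. Indeed polarizing $px^{p-1}$ gives $(p-1)!\,p\prod g_i$, and $(p-1)!$ is prime to $p$.

(B) If $x^{\nu_1},\dots,x^{\nu_k}\in N'_{(p)}$, then
$$\sum_e\binom{kq}{e_1,\dots,e_k}x^{\sum e_i\nu_i}\in N'_{(p)},$$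
summed over $e$ with all $e_i\ge1$ and $\sum e_i=kq$; this is the polarization of $x^{kq}$. Since $(\sum X_i)^{kq}\equiv(\sum X_i^q)^k\pmod p$, the coefficient for $e=(q,\dots,q)$ is $\equiv k!\not\equiv0$. All other coefficients are divisible by $p$, because a monomial of $(\sum X_i^q)^k$ in which all $X_i$ occur is $X_1^q\cdots X_k^q$.

**Step 4: useful junk.** This step lists monomials of $F$, hence of $N'$. The places of a given depth $d$ have total weight $(2L-1)k^{-d}$.

(J1) For $1\le b\le(k+1)kq$: $x^{Qb}\in F$. All places of $Qb$ have depth $\ge s+1$, so $\mu(Qb)\le\sum_{d\ge s+1}(p-1)(2L-1)k^{-d}=\frac{(p-1)(2L-1)k^{-s}}{k-1}<1$.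

(J2) For $1\le b<q$: $x^{q^sb}\in F$. All places of $q^sb$ have depth $s$, so $\mu(q^sb)\le k^{-s}(p-1)(2L-1)<1$.

(J3) If $0<c<Q$, $q\mid c$ and all base-$p$ digits of $c$ are $\le2$: $x^c\in F$. Indeed $\mu(c)<\sum_{d\ge1}2(2L-1)k^{-d}=\frac{4L-2}{k-1}<1$, as $k\ge4L$.

**Step 5: $p\,x^n\in N'_{(p)}$ for all $n\in q\mathbb N$.** We use strong induction on $n$ and assume the statement for all smaller multiples of $q$.

*First, $x^{Qm}\in N'_{(p)}$ whenever $kQm<n$.* Note that there is no factor $p$ here. We use induction on $m$. For $m<q$, $x^{Qm}$ is $1$ or junk (J1). Let $m\ge q$ and write $m=qm_1+b$ with $0\le b<q$. By the inner induction $x^{Qm_1}\in N'_{(p)}$, and $x^{q^sb}$ is $1$ or junk (J2). Apply (B) with $(\nu_i)=(Qm_1,q^sb,0,\dots,0)$. The main term $e=(q,\dots,q)$ is a $p$-unit times $x^{q(Qm_1+q^sb)}=x^{Q(qm_1+b)}=x^{Qm}$. The other terms are integer multiples of $p\,x^{n'}$ with $q\mid n'$ and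
$$n'\le kq\max(Qm_1,q^sb)\le kQm<n,$$
because $Qm_1\le Qm/q$ and $q^sb\le Q\le Qm/q$. These terms lie in $N'_{(p)}$ by the outer induction, so $x^{Qm}\in N'_{(p)}$.

*Second, $x^n$ is a short product.* Write $n=\rho+Qn'$ with $0\le\rho<Q$; then $q\mid\rho$. Splitting each base-$p$ digit of $\rho$ (at most $p-1$) into $(p-1)/2$ parts $\le2$ gives $\rho=\sum_{i=1}^{(p-1)/2}c_i$, where each $c_i<Q$ is divisible by $q$ and has digits $\le2$. So $x^{c_i}$ is $1$ or junk (J3). If $n'\le k$, then $x^{Qn'}$ is $1$ or junk (J1). If $n'>k$, take the maximal $i\ge0$ with $(k+1)(kq)^i\le n'$ and put $b=\lfloor n'/(kq)^i\rfloor$. By maximality $b<(k+1)kq$, and $b\ge1$. The remainder $n''=n'-b(kq)^i$ satisfies $n''<(kq)^i\le n'/(k+1)$. Now $x^{Qb}\in F$ by (J1), and applying $x^{kq}$ to it $i$ times gives $x^{Qb(kq)^i}\in N'$. And $kQn''<Qn'\le n$, so $x^{Qn''}\in N'_{(p)}$ by the first part.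

In all cases $x^n$ is a product of at most $\frac{p-1}2+2\le p-1$ elements of $N'_{(p)}$. Padding with $1$'s, (A) gives $p\,x^n\in N'_{(p)}$. This finishes the induction and the proof of Proposition 9.1. $\square$

## 10. An invariant for runs that do not halt

Suppose that $T$ does not halt on $w$. We show $x^{n(c_w)}\notin N$ by working modulo $p$. Let $\mathcal K=\{n(c):c\sim c_w\}$; by (5.1) no $c\sim c_w$ has state $s_H$. Let $\lambda:\mathbb F_p[x]\to\mathbb F_p$ be the linear functional $\lambda(\sum c_nx^n)=\sum_{n\in\mathcal K}c_n$. Since $\lambda(x^{n(c_w)})=1$, it is enough to show $\lambda(\bar N)=0$.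

By Lemma 2.1 we want a subgroup inside $\ker\lambda$ that contains $\bar F$ and is closed under left composition with elements of $\bar F$. The kernel itself will not do. All $x^{[j,1]}$, including those of state color, lie in $\ker\lambda$, because tokens in elements of $\mathcal K$ have positions $\ge2$. If $\ker\lambda$ were closed under $g\mapsto g^{kq}$, Lemma 4.2(ii) would give $x^{n(c_w)}=\prod(x^{[j,1]})^{q^{i-1}}\in\ker\lambda$, the product over the tokens $[j,i]$ of $n(c_w)$. That is false. Two repairs are needed: we keep the elements that are killed by $\lambda$ in *every* context of the right weight, and we count state tokens.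

**Definition.** Let $W_{\le1}$ and $W_{<1}$ be the spans of the $x^n$ with $\mu(n)\le1$, respectively $<1$. Call $n$ *top* if $\mu(n)=1$. The *charge* of a top $n$ is the sum of its base-$p$ digits at places whose color is a state. For $g\in W_{\le1}$ let $g^{[c]}$ be its part on top exponents of charge $c$. Put
$$U=\{u\in\mathbb F_p[x]:\lambda(u^{q^d}x^m)=0\text{ for all }d,m\ge0\text{ with }\mu(m)\le1-k^{-d}\}.$$

For example, the context tokens and $kq$ are top of charge $0$. The exponents of rules, $a_H$, and all elements of $\mathcal K$ are top of charge $h$, since they contain exactly one state token. The set $U$ is a subspace, because $u\mapsto u^{q^d}$ is $\mathbb F_p$-linear.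

**Step 1: properties of $U$.**

(U1) $\lambda(U)=0$: take $d=m=0$.

(U2) $W_{<1}\subseteq U$: if $\mu(n)<1$ and $\mu(m)\le1-k^{-d}$, then $\mu(q^dn+m)<k^{-d}+1-k^{-d}=1$, so $q^dn+m\notin\mathcal K$.

(U3) If $u\in U$ and $v_2,\dots,v_k\in W_{\le1}$, then $(uv_2\cdots v_k)^q\in U$. The expression is linear in each $v_i$, so let $v_i=x^{m_i}$ with $\mu(m_i)\le1$. For $\mu(m)\le1-k^{-d}$ the number $m^*=q^{d+1}\sum m_i+m$ has weight at most $(k-1)k^{-d-1}+1-k^{-d}=1-k^{-(d+1)}$. And $\big((uv_2\cdots v_k)^q\big)^{q^d}x^m=u^{q^{d+1}}x^{m^*}$, which $\lambda$ kills by the condition for $u$ with $d+1$.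

(U4) $x^a-x^b\in U$ for every rule $(a,b)$. Let $\mu(m)\le1-k^{-d}$ and suppose $m+q^da=n(c)\in\mathcal K$. Then $1=\mu(n(c))\le\mu(m)+\mu(q^da)\le1$. So the addition is carry-free (Lemma 6.1) and $q^da\le n(c)$ digitwise. By Lemma 7.1(i), $m+q^db=n(c')$ with $c\to c'$, so $m+q^db\in\mathcal K$. In the same way, by Lemma 7.1(ii), $m+q^db\in\mathcal K$ implies $m+q^da\in\mathcal K$. Thus $\lambda\big((x^a-x^b)^{q^d}x^m\big)=0$.

(U5) $x^{a_H}\in U$. If $m+q^da_H=n(c)\in\mathcal K$ with $\mu(m)\le1-k^{-d}$, then as before $q^da_H\le n(c)$ digitwise. By Lemma 7.1(iv) $c$ has state $s_H$, a contradiction.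

**Step 2: the invariant set.** Let
$$M=\{g\in W_{\le1}\cap\mathbb F_p[x^q]:\ g^{[c]}=0\text{ for }0<c<h,\ \ g^{[h]}\in U\}.$$
It is a subgroup. It contains $\bar F$: $1$ and the junk are in $W_{<1}$; $x^{kq}$ and the context tokens are top of charge $0$; rules and $x^{a_H}$ have only top exponents of charge $h$ and lie in $U$ by (U4), (U5); the generators with coefficient $p$ reduce to $0$.

**Step 3: $M$ is closed under $g\mapsto f\circ g$ for $f\in\bar F$.** Let $g\in M$. Constant $f$ (namely $0$ and $1$) are clear. For nonconstant $f$ all exponents of $f$ have weight $\le1$, so $f\circ g\in W_{\le1}\cap\mathbb F_p[x^q]$ by Lemma 6.3. It remains to look at the top part of $f\circ g$.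

*Junk, $f=x^a$ with $\mu(a)<1$.* By Lemma 6.3, $g^a\in W_{<1}$; there is no top part.

*The product maker, $f=x^{kq}$.* The number $kq$ has the single nonzero digit $k$, at place $L$ of color $0$. Exponents of $g^{kq}=(g^q)^k$ have the form $n=q(n_1+\dots+n_k)$ with $n_t\in\operatorname{supp}g$. By Lemma 6.3, if such an $n$ is top, all $n_t$ are top and the digits of $n$ are the carry-free sums of the shifted digits of the $n_t$, with colors preserved; so the charge of $n$ is the sum of the charges of the $n_t$. The charges that occur in $g$ are $0$ or $\ge h$. So no charge strictly between $0$ and $h$ occurs in $g^{kq}$. Now decompose $g$ as the sum of its non-top part and the $g^{[c]}$, and expand $(g^q)^k$ accordingly. Top exponents of charge $h$ occur only in the terms with one factor $g^{[h]}$ and $k-1$ factors $g^{[0]}$. These terms sum to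
$$v=k\,\big(g^{[h]}(g^{[0]})^{k-1}\big)^q,$$
which is in $U$ by (U3). All top exponents of $v$ have charge $h$. Hence $(g^{kq})^{[h]}=v-v_<$, where $v_<$ is the non-top part of $v$, and $v_<\in W_{<1}\subseteq U$ by (U2). So $(g^{kq})^{[h]}\in U$.

*Context tokens, $f=x^{hp^jq}$ with $j\in\Gamma\cup\{E,z\}$.* The exponent has its only nonzero digit at a place of nonzero color $j$. By Lemma 6.3 a top exponent of $f\circ g$ comes from exponents $n_{e,t}$ of $g$ with color-$0$ digits only, and has nonzero digits only at places of color $j$. As $j$ is not a state, its charge is $0$.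

*Rules and halting monomial, $f=x^a-x^b$ or $f=x^{a_H}$.* These are the compositions nobody intended. Let $a'$ be one of the exponents $a,b,a_H$. All its nonzero digits are at places of nonzero color, and exactly $h$ units of its digit sum lie at state colors. By Lemma 6.3 each top exponent of $g^{a'}$ comes from $n_{e,t}\in\operatorname{supp}g$ that are top with color-$0$ digits only, and its charge is the sum of the digit sums of those $n_{e,t}$ for which $e$ has a state color; there are $h$ such pairs $(e,t)$. Each of these $n_{e,t}$ has digit sum $\ge2$. Indeed digit sum $0$ would mean weight $0$; and digit sum $1$ with weight $1$ would force $n_{e,t}=q^d$ with $k^{-d}=1$, that is, $n_{e,t}=1$, whereas $q\mid n_{e,t}$. So the charge is at least $2h$. The parts of $f\circ g$ of charge $c$ with $0<c\le h$ vanish, and $f\circ g\in M$.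

**Step 4: conclusion.** By Lemma 2.1 (in $\mathbb F_p[x]$), $\bar N=\langle\bar F\rangle\subseteq M$. For $g\in M$ we have $\lambda(g)=\lambda(g^{[h]})=0$: elements of $\mathcal K$ are top of charge $h$, and (U1) applies. Since $\lambda(x^{n(c_w)})=1$, $x^{n(c_w)}\notin N$.

*Proof of Theorem 2.* By (9.1) and Step 4, $x^{n(c_w)}\in\langle F_T\rangle$ iff $T$ halts on $w$. The map $(T,w)\mapsto(F_T,x^{n(c_w)})$ is computable. So an algorithm for the membership problem would decide the halting problem, contrary to Fact H. $\square$

## 11. Fixed generators, a fixed target, and finite fields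

*Proof of Theorem 3(a).* Fix a machine $T$ whose set of halting inputs is $\Sigma_1$-complete (Fact H). Then $F_T$ is fixed, and $w\mapsto n(c_w)$ many-one reduces that set to $\{n:x^n\in\langle F_T\rangle\}$. The latter is computably enumerable, by enumerating $\langle F_T\rangle$. So it is $\Sigma_1$-complete. The elements of $F_T$ have the stated form, by the list in Section 7. $\square$

*Proof of Theorem 3(b).* The plan is to let one extra rule write the input $w$ on the tape. Take $T$ as in (a). Add to $S$ a new state $s_*$ with no $\delta$-transitions, no step (E) and no E-rule. Let $F_0$ be the set constructed in Section 7 for this enlarged state set (with $L,k,p,q,s,Q$ chosen for it). Let $c_*$ be the configuration with $\ell=0$, $r=1$ and state $s_*$, so that $n(c_*)=(z^{k-2}\,|\,s_*Ez^{2k-2})$. For a word $w$ let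
$$g_w=x^{n(c_*)}-x^{n(c_w)}.$$
That is, we add the rule $a=n(c_*)$, $b=n(c_w)$; both have weight $1$ and exactly one state token. Correspondingly we add the step

* (I) In state $s_*$ with the head at the end cell $r$: cells $r,r+1,\dots$ become the letters of $w$ followed by a new end cell; the head stays at $r$, with new state $s_0$.

Steps are still deterministic, since no other step starts in state $s_*$, and $s_H$ still has no successors; so (5.1) holds. Lemma 7.1 for the old rules is unaffected. We check it for the new rule.

**Part (i).** If $q^da\le n(c)$, then $s_*$ and $E$ are at position $d+3$, so the head is at the end cell $d+1$, and the content of position $d+3$ is exactly $s_*Ez^{2k-2}$. Replacing $q^da$ by $q^db$ removes and restores $z^{k-2}$ at position $d+2$, and puts the contents of the cells of $c_w$ at the cells $d+1,d+2,\dots$. This performs step (I).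

**Part (ii).** If $q^db\le n(c)$, then the head is at cell $d+1$ with state $s_0$, and the cells from $d+1$ on carry exactly $w$ and then the end marker. The multiset $q^db$ contains the full content of these cells, since a cell with a letter from $\Gamma$ has exactly $2k-2$ tokens and the end cell exactly $2k$. So the result of the replacement is $n(c')$ with $c'$ having end cell $d+1$, head there and state $s_*$; and $c'\to c$.

**Part (iii).** For a step (I) at $r$ take $d=r-1$. The required $z^{k-2}$ at position $r+1$ is present: if $r=1$ it is the content of position $2$; if $r\ge2$, cell $r-1$ is normal without head and has $2k-3$ tokens $z$. The content of position $r+2$ is $s_*Ez^{2k-2}$. So $q^da\le n(c)$, and (i) together with uniqueness of successors gives the claim.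

Sections 8–10 use only the following about the rules: their exponents are divisible by $q$, have weight $1$, have nonzero digits only at places of nonzero color, and contain exactly one state token; and Lemma 7.1 holds. So these sections apply to $F_0\cup\{g_w\}$ with start configuration $c_*$. Hence the fixed monomial $f=x^{n(c_*)}$ lies in $\langle F_0\cup\{g_w\}\rangle$ iff $c_*$ reaches state $s_H$. The run starts with $c_*\to c_w$ and then follows $T$, so this happens iff $T$ halts on $w$, which is undecidable. $\square$

*Proof of Theorem 3(c).* With $T$ as in (a), fix $k$ and let $p$ be any prime $>k^2$. Let $G\subseteq\mathbb F_p[x]$ consist of $x^{kq}$, the context tokens, the rules and $x^{a_H}$. The group $\langle G\rangle$ is closed under $g\mapsto g^{kq}$, so Lemma 4.2 applies to it, and Section 8 with $\langle G\rangle$ in place of $\bar N'$ shows: if $T$ halts on $w$, then $x^{n(c_w)}\in\langle G\rangle$. No lifting is needed. Conversely $\langle G\rangle\subseteq\bar N$. If $T$ does not halt on $w$, then $\lambda$ vanishes on $\bar N$ by Section 10 while $\lambda(x^{n(c_w)})=1$, so $x^{n(c_w)}\notin\langle G\rangle$.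 Thus $x^{n(c_w)}\in\langle G\rangle$ iff $T$ halts on $w$, and membership in $\langle G\rangle$ is undecidable. $\square$
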